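\title{Cartesian products of compact spaces with polyhedra need not be products in the strong shape category}

\begin{abstract}
We show that the Cartesian product of a compact Hausdorff space $X$ and a polyhedron $P$ with the CW topology need not be a product in the strong shape category. In the counterexample $X$ is a convergent sequence with its limit, $P$ is a wedge of countably many circles, and two different strong shape morphisms from a point to $X\times P$ have the same projections. The construction works whenever $X$ retracts onto a convergent sequence and some component of $P$ has either a fundamental group that is the union of an increasing sequence of proper subgroups, or a Hurewicz image that is not finitely generated. In the other direction, $X\times P$ is a product for every compact Hausdorff $X$ if every component of $P$ is homotopy dominated by a compact polyhedron. For graphs, and for finite-dimensional polyhedra with simply connected components, the two results together decide the question.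
\end{abstract}

\section{The question and the results}\label{sec:intro}

In the homotopy category $\mathrm{HTop}$ of topological spaces the Cartesian product $X\times Y$, with the classes of the projections $\pi_X$ and $\pi_Y$, is a product: maps and homotopies into $X\times Y$ are pairs of maps and homotopies. The strong shape category $\mathrm{SSh}$ has the same objects, but a morphism $Z\to Y$ is no longer given by a map into $Y$. It is given by a coherent family of maps from $Z$ into polyhedral approximations of $Y$; the definition is recalled in Section~\ref{sec:prelim}. The strong shape functor $S:\mathrm{HTop}\to\mathrm{SSh}$ fixes objects and assigns to each homotopy class of maps the corresponding strong shape morphism. Approximations of $X\times Y$ are defined through maps \emph{out of} $X\times Y$, and these are not determined by the factors, so it is a real question whether $S$ preserves products.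

Throughout, a \emph{polyhedron} is the geometric realization $|K|$ of a simplicial complex with the weak (CW) topology. Strong shape morphisms $Z\to P$ into a polyhedron $P$ are the same as homotopy classes $[g]$ of maps $g:Z\to P$. Hence $(X\times P,S[\pi_X],S[\pi_P])$ is a product in $\mathrm{SSh}$ if and only if the following existence and uniqueness properties hold for every topological space $Z$.

\begin{itemize}
\item[$(\mathrm{ESS})_Z$] For every strong shape morphism $F:Z\to X$ and every homotopy class $[g]:Z\to P$ there is a strong shape morphism $H:Z\to X\times P$ with $S[\pi_X]H=F$ and $S[\pi_P]H=S[g]$.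
\item[$(\mathrm{USS})_Z$] If $H_1,H_2:Z\to X\times P$ are strong shape morphisms with $S[\pi_X]H_1=S[\pi_X]H_2$ and $S[\pi_P]H_1=S[\pi_P]H_2$, then $H_1=H_2$.
\end{itemize}
When both hold for all $Z$ we say briefly that $X\times P$ \emph{is a product in} $\mathrm{SSh}$. The following question comes from \cite{Existence}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a compact Hausdorff space and $P$ a polyhedron. Is $X\times P$ a product in $\mathrm{SSh}$?}
\medskip

The first cases suggest the answer yes. If $X$ is a compact polyhedron, then $X$, $P$ and $X\times P$ are CW complexes, strong shape morphisms into them are homotopy classes of maps, and the product property is inherited from $\mathrm{HTop}$. Two further cases are known. The answer is yes when $P$ is compact, because the Cartesian product of two compact Hausdorff spaces is a product in $\mathrm{SSh}$; we call this \emph{the compact case} and use it in Section~\ref{sec:positive}. The answer is also yes when $X$ is an FANR (fundamental absolute neighborhood retract) and $P$ is finite-dimensional, because the Cartesian product of an FANR and a finitistic space is a product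 in $\mathrm{SSh}$; this case is not used below. Finally, if $X$ is the intersection of a decreasing sequence of compact polyhedra $J_n$, then each $J_n\times P$ is a product and $X\times P=\bigcap_n J_n\times P$, so one expects the property to pass to the limit. It does not. Let
\[
X_0=\{0\}\cup\{1/n:n\ge1\}\subset[0,1].
\]

\begin{theorem}\label{thm:main}
Let $P=\bigvee_{i\ge1}S_i$ be the wedge of countably many circles with the CW topology. Then $(\mathrm{USS})_Z$ fails for $X_0\times P$ when $Z$ is a one-point space. Hence $(X_0\times P,S[\pi_{X_0}],S[\pi_P])$ is not a product in $\mathrm{SSh}$.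
\end{theorem}

So the answer to the Question is no. Since $X_0$ is a countable compact metrizable space and $\dim P=1$, neither ``$P$ compact'' nor ``$X$ an FANR'' can be dropped from the two known cases. The construction behind Theorem~\ref{thm:main} applies much more widely.

\begin{theorem}\label{thm:obstruction}
Let $X$ be a compact Hausdorff space that has $X_0$ as a retract; for instance, any compact metrizable space with infinitely many components. Let $P$ be a polyhedron with a component $P_0$ such that one of the following holds:
\begin{itemize}
\item[(a)] $\pi_1(P_0)$ is the union of an increasing sequence of proper subgroups (for example, $\pi_1(P_0)$ is countable and not finitely generated);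
\item[(b)] for some $j\ge1$ the image of the Hurewicz map $h:\pi_j(P_0)\to H_j(P_0;\mathbb Z)$ is not finitely generated.
\end{itemize}
Then $(\mathrm{USS})_Z$ fails for $X\times P$, with $Z$ a point in case \textup{(a)} and $Z=S^{j-1}$ in case \textup{(b)}. So $X\times P$ is not a product in $\mathrm{SSh}$.
\end{theorem}

A space $Y'$ is \emph{homotopy dominated by} $Y$, or is a \emph{homotopy retract of} $Y$, if there are maps $Y'\to Y\to Y'$ whose composite is homotopic to the identity.

\begin{theorem}\label{thm:positive}
If every component of the polyhedron $P$ is homotopy dominated by a compact polyhedron, then $X\times P$ is a product in $\mathrm{SSh}$ for every compact Hausdorff space $X$.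
\end{theorem}

\begin{corollary}\label{cor:class}
Let $P$ be a polyhedron, and consider the conditions
\begin{itemize}
\item[(i)] $X\times P$ is a product in $\mathrm{SSh}$ for every compact Hausdorff space $X$;
\item[(ii)] $X_0\times P$ is a product in $\mathrm{SSh}$.
\end{itemize}
\begin{enumerate}
\item If $\dim P\le1$, then \textup{(i)} and \textup{(ii)} are equivalent to: \textup{(iii)} every component of $P$ has finitely generated fundamental group.
\item If $\dim P<\infty$ and all components of $P$ are simply connected, then \textup{(i)} and \textup{(ii)} are equivalent to: \textup{(iii$'$)} every component of $P$ has finitely generated integral homology, that is, is homotopy equivalent to a compact polyhedron.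
\item If $P$ satisfies \textup{(a)} or \textup{(b)} of Theorem~\ref{thm:obstruction} and $X$ is zero-dimensional compact metrizable, then $X\times P$ is a product in $\mathrm{SSh}$ if and only if $X$ is finite.
\end{enumerate}
\end{corollary}

The idea of Theorem~\ref{thm:main} is as follows. Think of the coordinate in $[0,1]$ as height. The polyhedral approximations of $X_0\times P$ fill in the gaps of $X_0$ near height $0$, but for noncompact $P$ the amount filled in may shrink from simplex to simplex (Section~\ref{sec:expansion}). Consider the ray that, for $i=1,2,\dots$ in turn, climbs over the wedge point from height $0$ to height $1/i$, runs around $S_i$ at that height and descends. Each approximation contains a tail of this ray, and this makes the ray a strong shape morphism from a point. A coherent homotopy from the ray to the constant morphism would supply, in a suitable approximation, one loop that runs once around $S_i$ at height $1/i$ for \emph{every} $i$, which a compact loop cannot do (Section~\ref{sec:rays}). Neither projection sees this, because the obstruction pairs the height $1/i$ with the circle $S_i$.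

Sections~\ref{sec:prelim}--\ref{sec:rays} prove Theorem~\ref{thm:main} and depend on nothing later. Sections~\ref{sec:general}, \ref{sec:positive} and~\ref{sec:class} prove Theorem~\ref{thm:obstruction}, Theorem~\ref{thm:positive} and Corollary~\ref{cor:class}.

\section{Strong shape morphisms as coherent mappings}\label{sec:prelim}

We write $I=[0,1]$ and $\mathbb N=\{0,1,2,\dots\}$. The class of spaces having the homotopy type of a polyhedron (equivalently, of a CW complex) is denoted HPol. The standard simplex $\Delta^k$ has vertices $e_0,\dots,e_k$ and barycentric coordinates $t=(t_0,\dots,t_k)$; the face map $d_j:\Delta^{k-1}\to\Delta^k$ inserts $0$ as the $j$-th coordinate, and the degeneracy $s_j:\Delta^{k+1}\to\Delta^k$ replaces $t_j,t_{j+1}$ by $t_j+t_{j+1}$. Our reference for strong shape is \cite[Chapters I, II]{Mardesic}.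

\subsection*{Strong expansions}
An ordered set is \emph{cofinite} if every element has only finitely many predecessors. Let $\mathbf Y=(Y_\lambda,q_{\lambda\lambda'},\Lambda)$ be an inverse system over a directed, ordered, cofinite set, with all $Y_\lambda\in$ HPol. Maps $q_\lambda:Y\to Y_\lambda$ with $q_{\lambda\lambda'}q_{\lambda'}=q_\lambda$ form a \emph{strong} HPol-\emph{expansion} of $Y$ if for every polyhedron $Q$ (equivalently, every ANR $Q$):
\begin{itemize}
\item[(S1)] every map $u:Y\to Q$ is homotopic to $hq_\lambda$ for some $\lambda$ and some map $h:Y_\lambda\to Q$;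
\item[(S2)] if $u_0,u_1:Y_\lambda\to Q$ are maps and $F:Y\times I\to Q$ is a homotopy from $u_0q_\lambda$ to $u_1q_\lambda$, then there are $\lambda'\ge\lambda$ and a homotopy $G:Y_{\lambda'}\times I\to Q$ from $u_0q_{\lambda\lambda'}$ to $u_1q_{\lambda\lambda'}$ with $G(q_{\lambda'}\times1)\simeq F$ rel $Y\times\partial I$.
\end{itemize}
Thus the system sees all maps of $Y$ into polyhedra, and all homotopies between maps that it already sees.

\subsection*{Coherent mappings}
A \emph{coherent mapping} $f:Z\to\mathbf Y$ consists of maps $f_{\lambda_0\dots\lambda_k}:Z\times\Delta^k\to Y_{\lambda_0}$, one for each chain $\lambda_0\le\dots\le\lambda_k$ in $\Lambda$, such that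
\begin{align*}
f_{\lambda_0\dots\lambda_k}(z,d_0t)&=q_{\lambda_0\lambda_1}f_{\lambda_1\dots\lambda_k}(z,t),\\
f_{\lambda_0\dots\lambda_k}(z,d_jt)&=f_{\lambda_0\dots\widehat{\lambda_j}\dots\lambda_k}(z,t)\qquad(0<j\le k),\\
f_{\lambda_0\dots\lambda_j\lambda_j\dots\lambda_k}(z,t)&=f_{\lambda_0\dots\lambda_k}(z,s_jt).
\end{align*}
For $k=1$ these conditions say that $f_{\lambda\lambda'}$ is a homotopy from $f_\lambda$ (over $e_0$) to $q_{\lambda\lambda'}f_{\lambda'}$ (over $e_1$). Deleting the last index $k$ times gives
\begin{equation}\label{eq:vertex}
f_{\lambda_0\dots\lambda_k}(z,e_0)=f_{\lambda_0}(z).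
\end{equation}
A \emph{coherent homotopy} from $f$ to $g$ is a coherent mapping $\Theta:Z\times I\to\mathbf Y$ with $\Theta_{\lambda_0\dots\lambda_k}(z,0,t)=f_{\lambda_0\dots\lambda_k}(z,t)$ and $\Theta_{\lambda_0\dots\lambda_k}(z,1,t)=g_{\lambda_0\dots\lambda_k}(z,t)$. We use four facts.

\begin{itemize}
\item[(F1)] Every space has a strong HPol-expansion. For any space $Z$ and any strong HPol-expansion $Y\to\mathbf Y$, the set $\mathrm{SSh}(Z,Y)$ is the set of coherent homotopy classes $[f]$ of coherent mappings $f:Z\to\mathbf Y$, naturally in $Z$: for a map $v:Z'\to Z$ the morphism $[f]S[v]$ is represented by the maps $f_{\lambda_0\dots\lambda_k}(v\times1)$. (If $Z$ is a polyhedron, it is its own expansion and this description is the definition of $\mathrm{SSh}(Z,Y)$. The counterexamples use only points and spheres $Z$.)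
\item[(F2)] There is a functor $E:\mathrm{SSh}\to\mathrm{Sh}$ to the shape category that fixes objects, and $ES$ is the shape functor. For a polyhedron $Q$ both $\mathrm{SSh}(Z,Q)$ and $\mathrm{Sh}(Z,Q)$ are identified with the set $[Z,Q]$ of homotopy classes, and $E$ is bijective on them. The same then holds for $Q\in$ HPol, since functors on $\mathrm{HTop}$ carry homotopy equivalences to isomorphisms.
\item[(F3)] The \emph{components} of a shape morphism $Z\to Y$ are its composites with the shape morphisms of the $q_\lambda$; they are classes in $[Z,Y_\lambda]$, and they determine the shape morphism. The components of $E[f]$ are the classes $[f_\lambda]$.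
\item[(F4)] Let $Y\to\mathbf Y$ and $Y'\to\mathbf Y'$ be strong HPol-expansions over one index set, and let $u:Y\to Y'$ and $u_\lambda:Y_\lambda\to Y'_\lambda$ be maps that commute strictly with the bonding maps and with the expansions. Then $S[u][f]$ is represented by the maps $u_{\lambda_0}f_{\lambda_0\dots\lambda_k}$. (This is used only in Section~\ref{sec:positive}.)
\end{itemize}

Take $Z$ to be a point. A coherent mapping is then a family of points $f_\lambda\in Y_\lambda$, paths $f_{\lambda\lambda'}$ from $f_\lambda$ to $q_{\lambda\lambda'}f_{\lambda'}$, triangles filling in the resulting boundaries, and so on. By (F3) the functor $E$ remembers only the path components of the points $f_\lambda$. Strong shape remembers the paths as well. The two morphisms of Theorem~\ref{thm:main} will have the same points and different paths.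

\subsection*{Point-set facts}
Let $P=|K|$ be a polyhedron.
\begin{itemize}
\item[(T1)] For compact Hausdorff $C$, the product $C\times P$ has the weak topology with respect to the sets $C\times\sigma$, $\sigma\in K$, because multiplication by a compact Hausdorff space preserves quotient maps.
\item[(T2)] Every compact subset of $P$ lies in a finite subcomplex.
\item[(T3)] A compact polyhedron $Q$ is an ANR: every map into $Q$ from a closed subset $A$ of a metrizable space $M$ extends over an open neighborhood of $A$ in $M$.
\item[(T4)] The components of $P$ are open and closed subcomplexes. Each is a retract of $P$: send the other components to a point.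
\end{itemize}

\section{A strong expansion of $X_0\times P$}\label{sec:expansion}

To compute with (F1) we need an explicit expansion of $X_0\times P$. For $n\in\mathbb N$ put
\[
J_n=X_0\cup\Big[0,\frac1{n+1}\Big]=\Big[0,\frac1{n+1}\Big]\cup\Big\{\frac1n,\dots,\frac12,1\Big\}.
\]
Then $J_0=[0,1]\supset J_1\supset\cdots$ are compact polyhedra with $\bigcap_nJ_n=X_0$. The components of $J_n$ are the interval $[0,\frac1{n+1}]$ and the points $1/i$ with $i\le n$, which are isolated in $J_n$. The obvious candidate $(J_n\times P)_n$ is too coarse.

\begin{example}\label{ex:coarse}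
Let $P=\bigvee_{i\ge1}S_i$ with wedge point $*$, and identify each $(S_i,*)$ with $(S^1,1)$. Define $u:X_0\times P\to S^1$ by $u(1/i,p)=p$ for $p\in S_i$, and $u=1$ at all other points. For a simplex $\sigma\subset S_i$ the set $\{1/i\}\times\sigma$ is open and closed in $X_0\times\sigma$, and $u$ is continuous on it and constant on its complement; so $u$ is continuous by (T1). Suppose $u\simeq h|X_0\times P$ with $h:J_n\times P\to S^1$, and let $i>n$. The circles $\{1/i\}\times S_i$ and $\{0\}\times S_i$ bound the cylinder $[0,1/i]\times S_i\subset J_n\times P$, so $h$, and hence $u$, has the same degree on both. But $u$ has degree $1$ on the first and $0$ on the second. So (S1) fails for $(J_n\times P)_n$.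
\end{example}

The map $u$ does extend over $J_i\times S_i$ for each $i$. This suggests letting $n$ depend on the simplex. Let $K$ be any simplicial complex, $P=|K|$, and let $\Phi$ be the set of functions $\varphi:K\to\mathbb N$ on simplices with $\varphi(\tau)\le\varphi(\sigma)$ whenever $\tau\le\sigma$ ($\tau$ is a face of $\sigma$). With the pointwise order $\Phi$ is directed, since the pointwise maximum of two members is a member. Put
\[
T_\varphi=\bigcup_{\sigma\in K}J_{\varphi(\sigma)}\times\sigma\ \subset\ [0,1]\times P .
\]
Then $X_0\times P\subset T_{\varphi'}\subset T_\varphi$ for $\varphi\le\varphi'$. Monotonicity of $\varphi$ means that the fiber is thicker over a face: $J_{\varphi(\sigma)}\subset J_{\varphi(\tau)}$ for $\tau\le\sigma$. Figure~\ref{fig:T} in Section~\ref{sec:rays} shows an example. A constant function $\varphi=n$ gives $T_\varphi=J_n\times P$. If $K$ is finite, every $\varphi$ is bounded, so the constants are cofinal in $\Phi$; the unbounded $\varphi$ are the new feature of the noncompact case.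

\begin{lemma}\label{lem:top}
Let $C$ be compact Hausdorff and $\varphi\in\Phi$. Then $T_\varphi\times C$ is closed in $[0,1]\times P\times C$ and has the weak topology with respect to the compact sets $J_{\varphi(\sigma)}\times\sigma\times C$. In particular, a function on $T_\varphi\times C$ is continuous if its restriction to each of these sets is.
\end{lemma}

\begin{proof}
Let $(x,p)\in T_\varphi$ with $p\in\sigma$, say $(x,p)\in J_{\varphi(\sigma')}\times\sigma'$. Then $\tau=\sigma\cap\sigma'$ is a face of both simplices, $p\in\tau$, and $x\in J_{\varphi(\sigma')}\subset J_{\varphi(\tau)}$. Hence $T_\varphi\cap([0,1]\times\sigma)=\bigcup_{\tau\le\sigma}J_{\varphi(\tau)}\times\tau$, a finite union. Now let $F\subset T_\varphi\times C$ meet each $J_{\varphi(\tau)}\times\tau\times C$ in a closed set. Then $F\cap([0,1]\times\sigma\times C)$ is a finite union of closed sets for every $\sigma$, and $F$ is closed in $[0,1]\times P\times C$ by (T1) for the compact space $[0,1]\times C$. This proves the second claim, and $F=T_\varphi\times C$ gives the first.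
\end{proof}

The pieces $J_{\varphi(\sigma)}\times\sigma$ are finite complexes, but their cell structures need not fit together. If a vertex $v$ has $\varphi(v)=0$ and lies on edges with arbitrarily large $\varphi$, then edges $\{1/i\}\times\sigma$ are attached to $[0,1]\times\{v\}$ at all heights $1/i$, and these accumulate at $0$. So we build a CW model by deforming the attaching maps.

\begin{lemma}\label{lem:hpol}
$T_\varphi\in$ \textup{HPol} for every $\varphi\in\Phi$.
\end{lemma}

\begin{proof}
We use three standard facts. Let $A\subset B$ be a closed cofibration. (G1) If $g:A\to T$ is a map and $h:T\to W$ a homotopy equivalence, then the induced map $T\cup_gB\to W\cup_{hg}B$ is a homotopy equivalence (gluing lemma). (G2) If $g,g':A\to W$ are homotopic, there is a homotopy equivalence $W\cup_gB\to W\cup_{g'}B$ that is the identity on $W$. (G3) If $T^0\subset T^1\subset\cdots$ and $W^0\subset W^1\subset\cdots$ are sequences of closed cofibrations and $h_k:T^k\to W^k$ are homotopy equivalences with $h_k|T^{k-1}=h_{k-1}$, then the induced map of colimits is a homotopy equivalence.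

Let $T^k=\bigcup_{\dim\sigma\le k}J_{\varphi(\sigma)}\times\sigma$, and consider the CW pair
\[
(B^k,A^k)=\coprod_{\dim\sigma=k}\big(J_{\varphi(\sigma)}\times\sigma,\ J_{\varphi(\sigma)}\times\partial\sigma\big).
\]
For $\dim\sigma=k$ we have $(J_{\varphi(\sigma)}\times\sigma)\cap T^{k-1}=J_{\varphi(\sigma)}\times\partial\sigma$. Indeed, a point over the interior of $\sigma$ lies over no simplex of lower dimension, and $J_{\varphi(\sigma)}\times\tau\subset J_{\varphi(\tau)}\times\tau\subset T^{k-1}$ for each proper face $\tau$. Let $g:A^k\to T^{k-1}$ be given by the inclusions. The natural map $T^{k-1}\cup_gB^k\to T^k$ is a bijection, because distinct $k$-simplices have disjoint interiors, and it is a homeomorphism by Lemma~\ref{lem:top} applied to the $k$-skeleton of $K$. So $T^{k-1}\subset T^k$ is a closed cofibration, and $T_\varphi$ is the colimit of the $T^k$, again by Lemma~\ref{lem:top}.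

We construct CW complexes $W^0\subset W^1\subset\cdots$, each a subcomplex of the next, and homotopy equivalences $h_k:T^k\to W^k$ with $h_k|T^{k-1}=h_{k-1}$. Let $W^0=T^0=\coprod_vJ_{\varphi(v)}\times\{v\}$ and $h_0=1$. Given $h_{k-1}$, choose a cellular map $g'$ homotopic to $h_{k-1}g:A^k\to W^{k-1}$. Then $W^k=W^{k-1}\cup_{g'}B^k$ is a CW complex containing $W^{k-1}$ as a subcomplex. Let $h_k$ be the composite
\[
T^{k-1}\cup_gB^k\longrightarrow W^{k-1}\cup_{h_{k-1}g}B^k\longrightarrow W^{k-1}\cup_{g'}B^k
\]
of the equivalences (G1) and (G2); it restricts to $h_{k-1}$ on $T^{k-1}$. By (G3), $T_\varphi$ is homotopy equivalent to the CW complex $\bigcup_kW^k$.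
\end{proof}

Both (S1) and (S2) will follow from one extension statement. It is proved simplex by simplex: over one simplex compactness gives a suitable $J_n$, and the freedom to let $n$ grow with the simplex is exactly what $\Phi$ allows.

\begin{lemma}\label{lem:ext}
Let $C$ be compact metrizable, $D\subset C$ closed, $Q$ a polyhedron, $\varphi\in\Phi$, and let $u:(X_0\times P\times C)\cup(T_\varphi\times D)\to Q$ be a map. Then there are $\varphi'\ge\varphi$ in $\Phi$ and a map $\bar u:T_{\varphi'}\times C\to Q$ that agrees with $u$ on $(X_0\times P\times C)\cup(T_{\varphi'}\times D)$.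
\end{lemma}

\begin{proof}
By induction on $\dim\sigma$ we construct numbers $\varphi'(\sigma)\ge\varphi(\sigma)$ and maps $\bar u_\sigma:J_{\varphi'(\sigma)}\times\sigma\times C\to Q$ such that $\varphi'(\sigma)\ge\varphi'(\tau)$ for $\tau\le\sigma$, the map $\bar u_\sigma$ agrees with $\bar u_\tau$ on $J_{\varphi'(\sigma)}\times\tau\times C$, and $\bar u_\sigma$ agrees with $u$ on $X_0\times\sigma\times C$ and on $J_{\varphi'(\sigma)}\times\sigma\times D$.

Let $N$ be the maximum of $\varphi(\sigma)$ and the numbers $\varphi'(\tau)$ for the proper faces $\tau$ of $\sigma$. The set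
\[
A=(X_0\times\sigma\times C)\cup(J_N\times\sigma\times D)\cup(J_N\times\partial\sigma\times C)
\]
is closed in the compact metrizable space $M=J_N\times\sigma\times C$. On the first two parts $u$ is defined, since $N\ge\varphi(\sigma)$ gives $J_N\times\sigma\subset T_\varphi$. On $J_N\times\tau\times C$ the map $\bar u_\tau$ is defined, since $N\ge\varphi'(\tau)$. By the inductive hypothesis two maps $\bar u_\tau,\bar u_{\tau'}$ both agree with $\bar u_{\tau\cap\tau'}$ on the overlap, and each agrees with $u$ where $u$ is prescribed. So these finitely many maps on closed sets define a map $A\to Q$. By (T2) its image lies in a finite subcomplex, and by (T3) it extends over an open neighborhood $V$ of $A$ in $M$. The compact sets $J_n\times\sigma\times C$, $n\ge N$, decrease to $X_0\times\sigma\times C\subset V$, so one of them lies in $V$. Let $\varphi'(\sigma)$ be such an $n$ and $\bar u_\sigma$ the restriction of the extension. The three required properties hold because $n\ge N$ and the extension is prescribed on $A$.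

Thus $\varphi'\in\Phi$ and $\varphi'\ge\varphi$. The maps $\bar u_\sigma$ agree on overlaps, as above, and define $\bar u$, which is continuous by Lemma~\ref{lem:top}.
\end{proof}

The directed set $\Phi$ need not be cofinite: for the infinite wedge of circles the indicator function of any single edge lies below the constant $1$. The remedy is formal. For a directed ordered set $M$ let $M^*$ be the set of finite nonempty subsets $a\subset M$ that have a largest element $\max a\in a$, ordered by inclusion. A finite set has finitely many subsets, so $M^*$ is cofinite. It is directed: given $a,b$, take $\mu\ge\max a,\max b$ and form $a\cup b\cup\{\mu\}$. The function $a\mapsto\max a$ is monotone. Put $\Lambda=\Phi^*$ and $T_a=T_{\max a}$, and let $\mathbf T$ be the system $(T_a)_{a\in\Lambda}$ with inclusions as bonding maps.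

\begin{proposition}\label{prop:exp}
The inclusions $X_0\times P\to T_a$, $a\in\Lambda$, form a strong \textup{HPol}-expansion of $X_0\times P$. The inclusions $X_0\to J_n$, $n\in\mathbb N$, form a strong \textup{HPol}-expansion of $X_0$.
\end{proposition}

\begin{proof}
The terms are in HPol by Lemma~\ref{lem:hpol}. For (S1), apply Lemma~\ref{lem:ext} with $C$ a point, $D=\emptyset$ and any $\varphi$: the map $u$ extends over $T_{\varphi'}=T_{\{\varphi'\}}$. For (S2), let $a\in\Lambda$, $\varphi=\max a$, and let $u_0,u_1,F$ be given. Take $C=I$, $D=\{0,1\}$, and let $u$ be $F$ on $X_0\times P\times I$ and $u_0,u_1$ on $T_\varphi\times\{0\}$, $T_\varphi\times\{1\}$. These three sets are closed in $[0,1]\times P\times I$ and the maps agree on overlaps, so $u$ is continuous. Then $G=\bar u$ is a homotopy on $T_{\varphi'}=T_{a\cup\{\varphi'\}}$ from $u_0|T_{\varphi'}$ to $u_1|T_{\varphi'}$ whose restriction to $X_0\times P\times I$ equals $F$. When $P$ is a point, $\Phi=\mathbb N$ is already cofinite, $T_n=J_n$, and the same two applications of Lemma~\ref{lem:ext} give the second statement.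
\end{proof}

To compare projections to $X_0$ we need to know that strong shape morphisms into $X_0$ carry no more information than shape morphisms.

\begin{lemma}\label{lem:inj}
For every space $Z$ the map $E:\mathrm{SSh}(Z,X_0)\to\mathrm{Sh}(Z,X_0)$ is injective.
\end{lemma}

\begin{proof}
Let $f,g:Z\to(J_n)_n$ be coherent mappings with $E[f]=E[g]$. By (F3), $f_n\simeq g_n$ for all $n$. Fix $z\in Z$ and a chain $\mu=(n_0\le\dots\le n_k)$. By \eqref{eq:vertex} the connected sets $f_\mu(\{z\}\times\Delta^k)$ and $g_\mu(\{z\}\times\Delta^k)$ contain $f_{n_0}(z)$ and $g_{n_0}(z)$, and these two points are joined by a path in $J_{n_0}$. So both sets lie in one component of $J_{n_0}$, which is an interval or a point. Hence $\Theta_\mu(z,s,t)=(1-s)f_\mu(z,t)+sg_\mu(z,t)$ lies in $J_{n_0}$. The bonding maps are inclusions, so each face and degeneracy condition is an equality of real numbers that holds for $f$ and for $g$, hence for their convex combination. Thus $\Theta$ is a coherent homotopy from $f$ to $g$.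
\end{proof}

\section{Rays and the wedge of circles}\label{sec:rays}

We construct the two morphisms with a parameter space $Z$, since this costs nothing and is needed in Section~\ref{sec:general}. For Theorem~\ref{thm:main} take $Z$ to be a point.

A \emph{$Z$-loop} in a pointed space $(Y,y)$ is a map $k:Z\times I\to Y$ with $k(Z\times\partial I)=\{y\}$. The concatenation $k_1*\dots*k_l$ runs through $k_i$ on $Z\times[\frac{i-1}l,\frac il]$. The classes of $Z$-loops under homotopy rel $Z\times\partial I$ form a group $\pi^Z(Y,y)$: the usual proofs for the fundamental group only reparametrize $I$ and do not touch $z$. Pointed maps induce homomorphisms, and $\pi^Z=\pi_1$ when $Z$ is a point.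

\subsection*{The morphisms $H_\alpha$ and $H_o$}
Let $P=|K|$, let $*$ be a vertex of $K$, let $o=(0,*)$, and let $\alpha=(\alpha_i)_{i\ge1}$ be a sequence of $Z$-loops in $(P,*)$. The $i$-th \emph{lasso} is the $Z$-loop in $([0,1]\times P,o)$ given by
\[
c_i(z,s)=\begin{cases}(3s/i,\ *)&0\le s\le\frac13,\\[2pt](1/i,\ \alpha_i(z,3s-1))&\frac13\le s\le\frac23,\\[2pt](3(1-s)/i,\ *)&\frac23\le s\le1.\end{cases}
\]
It lies in $T_\varphi$ whenever $i>\varphi(*)$: the first and last parts lie in $[0,\frac1i]\times\{*\}\subset J_{\varphi(*)}\times\{*\}$ because $\frac1i\le\frac1{\varphi(*)+1}$, and the middle part lies in $X_0\times P$. The \emph{ray} $\rho:Z\times[0,\infty)\to[0,1]\times P$ is defined by $\rho(z,\xi)=c_i(z,\xi-i+1)$ for $\xi\in[i-1,i]$. It is continuous, $\rho(z,n)=o$ for all $n\in\mathbb N$, and $\rho(Z\times[\varphi(*),\infty))\subset T_\varphi$.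

The ray leaves $X_0\times P$ infinitely often, but each $T_a$ contains the tail beyond $m(a)=(\max a)(*)$, and $m$ is a monotone function on $\Lambda$. This is enough for a coherent mapping. For $a_0\subset\dots\subset a_k$ in $\Lambda$ put
\[
f_{a_0\dots a_k}(z,t)=\rho\Big(z,\sum_{\nu=0}^kt_\nu\,m(a_\nu)\Big),\qquad g_{a_0\dots a_k}(z,t)=o .
\]
The sum is at least $m(a_0)$, so $f_{a_0\dots a_k}$ has values in $T_{a_0}$. Setting $t_j=0$ deletes the $j$-th term of the sum, and repeating the index $a_j$ gives the terms $(t_j+t_{j+1})m(a_j)$; since the bonding maps are inclusions, these are the face and degeneracy conditions. So $f$ and $g$ are coherent mappings $Z\to\mathbf T$. Let $H_\alpha=[f]$ and $H_o=[g]$ in $\mathrm{SSh}(Z,X_0\times P)$.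

\begin{lemma}\label{lem:proj}
$S[\pi_{X_0}]H_\alpha=S[\pi_{X_0}]H_o$ and $S[\pi_P]H_\alpha=S[\pi_P]H_o$.
\end{lemma}

\begin{proof}
We avoid computing the composites and pass through $E$. For every $a$ we have $f_a(z)=\rho(z,m(a))=o=g_a(z)$, so $E(H_\alpha)=E(H_o)$ by (F3). Since $E$ is a functor, $E(S[\pi]H_\alpha)=E(S[\pi]H_o)$ for both projections $\pi$. Now $E$ is injective on $\mathrm{SSh}(Z,X_0)$ by Lemma~\ref{lem:inj} and on $\mathrm{SSh}(Z,P)$ by (F2).
\end{proof}

So $(\mathrm{USS})_Z$ fails for $X_0\times P$ as soon as $H_\alpha\ne H_o$. The lowest two levels of a coherent homotopy already give a usable necessary condition for $H_\alpha=H_o$.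

\begin{lemma}\label{lem:square}
Let $\Theta$ be a coherent homotopy from $f$ to $g$. Then each $\Theta_a$ is a $Z$-loop in $(T_a,o)$, and for $a\subset b$
\begin{equation}\label{eq:rel}
[c_{m(a)+1}]\cdots[c_{m(b)}]\,[\Theta_b]=[\Theta_a]\quad\text{in }\pi^Z(T_a,o).
\end{equation}
\end{lemma}

\begin{proof}
The map $\Theta_a:Z\times I\to T_a$ has ends $f_a=o$ and $g_a=o$. The map $\Theta_{ab}:Z\times I\times\Delta^1\to T_a$ restricts to $\Theta_a$ over the side $I\times\{e_0\}$ of the square $I\times\Delta^1$, to $\Theta_b$ over $I\times\{e_1\}$, to the constant $o$ over $\{1\}\times\Delta^1$, and to $f_{ab}$ over $\{0\}\times\Delta^1$. Here $f_{ab}(z,(1-s,s))=\rho(z,(1-s)m(a)+s\,m(b))$ is the $Z$-loop $c_{m(a)+1}*\dots*c_{m(b)}$, constant if $m(a)=m(b)$. The two boundary paths from the corner $(0,e_0)$ to the corner $(1,e_1)$ are homotopic rel endpoints in the convex square. Applying $\Theta_{ab}(z,\cdot)$ to this homotopy gives $f_{ab}*\Theta_b\simeq\Theta_a*o$ rel $Z\times\partial I$.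
\end{proof}

It is instructive to solve \eqref{eq:rel} in the coarse system. Let $Z$ be a point, $P$ connected, $\alpha_i=\gamma_i$, and use only constant functions $\varphi=n$. The component of $o$ in $J_n\times P$ is $[0,\frac1{n+1}]\times P$, so projection identifies $\pi_1(J_n\times P,o)$ with $\pi_1(P,*)$ and $[c_i]$ with $[\gamma_i]$ for $i>n$. The equations become $[\gamma_{n+1}]\cdots[\gamma_{n'}]\,\theta_{n'}=\theta_n$ for $n\le n'$, and $\theta_n=([\gamma_1]\cdots[\gamma_n])^{-1}$ solves them. The solution uses that $\gamma_i$ at height $1/i$ can be pushed down to height $0$ and canceled there. An obstruction must therefore come from an unbounded $\varphi$ that forbids the push for every $i$.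

For $\varphi\in\Phi$ and $l\ge1$ let $L_l=L_l(\varphi)$ be the union of the simplices $\sigma$ with $\varphi(\sigma)<l$. By monotonicity $L_l$ is a subcomplex; $L_1\subset L_2\subset\cdots$, and every finite subcomplex of $P$ lies in some $L_l$. The point of this definition is that
\begin{equation}\label{eq:dich}
\text{for each simplex $\sigma$, either $\sigma\subset L_l$, or $1/l$ is isolated in $J_{\varphi(\sigma)}$.}
\end{equation}

\begin{lemma}\label{lem:key}
Let $Z$ be compact and suppose $H_\alpha=H_o$. Let $\varphi\in\Phi$ with $\varphi(*)=0$. Then there are $l\ge1$ and $Z$-loops $\beta,\beta'$ in $(T_\varphi,o)$ such that $\beta$ projects into $L_l$, no point of $\beta'$ has height $1/l$, and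
\begin{equation}\label{eq:key}
[c_1]\cdots[c_l]\,[\beta']=[\beta]\quad\text{in }\pi^Z(T_\varphi,o).
\end{equation}
\end{lemma}

\begin{proof}
Let $\Theta$ be a coherent homotopy from $f$ to $g$, let $a=\{\varphi\}$ and $\beta=\Theta_a$. Since $Z\times I$ is compact, (T2) gives $l\ge1$ such that $\beta$ projects into $L_l$. Let $\varphi'=\max(\varphi,l)$ pointwise, $b=\{\varphi,\varphi'\}$ and $\beta'=\Theta_b$. Then $m(a)=0$, $m(b)=l$, and \eqref{eq:rel} is \eqref{eq:key}. Since $\varphi'\ge l$ everywhere, all points of $T_{\varphi'}$ have height in $J_l$. Along each path $\beta'(z,\cdot)$ the height starts at $0$, so it stays in the component $[0,\frac1{l+1}]$ of $J_l$ and never equals $1/l$.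
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=5.5,yscale=3.6]
\fill[gray!25] (0,0) rectangle (1,0.3333);
\draw (0,0)--(0,1)--(1,1)--(1,0)--cycle;
\draw (0,0.3333)--(1,0.3333);
\draw[very thick,->] (0,0)--(0,0.5)--(0.52,0.5);
\draw[very thick] (0.5,0.5)--(1,0.5)--(1,0);
\node[left] at (0,0) {$0$};
\node[left] at (0,0.3333) {$1/3$};
\node[left] at (0,0.5) {$1/2$};
\node[left] at (0,1) {$1$};
\node[below] at (0,0) {$*$};
\node[below] at (1,0) {$*$};
\node[below] at (0.5,0) {$S_2$};
\node[above] at (0.5,0.5) {$c_2$};
\end{tikzpicture}
\caption{The part of $T_\varphi$ over the circle $S_2$ when $\varphi(*)=0$ and $\varphi=2$ on the other simplices of $S_2$. Height is vertical. The circle is cut open at $*$, so the two vertical sides are one segment $[0,1]\times\{*\}$. Over the other points of $S_2$ the fiber is $J_2=[0,\frac13]\cup\{\frac12,1\}$: the shaded band and two horizontal lines. In bold, the lasso $c_2$, which climbs over $*$ to height $\frac12$, runs around $S_2$ and descends.}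
\label{fig:T}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Triangulate $P=\bigvee_iS_i$ so that each $S_i$ is the boundary of a triangle with the wedge point $*$ as a vertex. Let $Z$ be a point and let $\alpha_i=\gamma_i:I\to S_i$ be a loop at $*$ of degree $1$. By Lemma~\ref{lem:proj} it suffices to show $H_\alpha\ne H_o$.

Suppose $H_\alpha=H_o$. Let $\varphi(*)=0$ and $\varphi(\sigma)=i$ for every simplex $\sigma\ne*$ of $S_i$ (Figure~\ref{fig:T}). Then $\varphi\in\Phi$ and $L_l=S_1\vee\dots\vee S_{l-1}$, with $L_1=\{*\}$. Take $l,\beta,\beta'$ as in Lemma~\ref{lem:key}. To count how often a loop runs around $S_l$ at height $1/l$, define $w:T_\varphi\to S_l$ by $w(1/l,p)=p$ for $p\in S_l$ and $w=*$ at all other points. We check continuity with Lemma~\ref{lem:top}. If $\sigma\ne*$ is a simplex of $S_l$, then $1/l$ is isolated in $J_{\varphi(\sigma)}=J_l$, and $w$ is the projection on the open and closed part $\{1/l\}\times\sigma$ of $J_l\times\sigma$ and constant on the rest. If $\sigma=*$ or $\sigma\subset S_i$ with $i\ne l$, then $\sigma\cap S_l\subset\{*\}$ and $w$ is constant on $J_{\varphi(\sigma)}\times\sigma$.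

Apply $w$ to \eqref{eq:key}. The loop $w\beta$ is constant, because $L_l\cap S_l=\{*\}$. The loop $w\beta'$ is constant, because $\beta'$ avoids height $1/l$. For $i<l$ the loop $wc_i$ is constant, because the points of $c_i$ lie over $*$ or have height $1/i\ne1/l$. Finally $wc_l$ is $\gamma_l$ preceded and followed by constant paths. Taking degrees in \eqref{eq:key} gives $1+0=0$, a contradiction.
\end{proof}

\begin{remark}
The computation applies to every $l$ and shows that $\Theta_{\{\varphi\}}$ would have degree $1$ around $S_l$ at height $1/l$ for all $l$; it would have to be the infinite product $c_1c_2c_3\cdots$. Three features are used: infinitely many circles in one component of $P$, so that one ray passes through all of them; isolated points $1/l$ of $X_0$, which make $w$ continuous; and their convergence to $0$, which puts a tail of the ray into every $T_\varphi$. Since $E(H_\alpha)=E(H_o)$, the two morphisms are not distinguished in the ordinary shape category.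
\end{remark}

\section{The general obstruction}\label{sec:general}

\subsection*{Reduction to $X_0\times P_0$}

\begin{lemma}\label{lem:retract}
Let $X'$ be a homotopy retract of $X$, and let the polyhedron $P'$ be a homotopy retract of the polyhedron $P$. For each space $Z$: if $(\mathrm{ESS})_Z$, respectively $(\mathrm{USS})_Z$, holds for $X\times P$, then it holds for $X'\times P'$.
\end{lemma}

\begin{proof}
Let $s:X'\to X$, $r:X\to X'$, $v:P'\to P$, $d:P\to P'$ satisfy $rs\simeq1$ and $dv\simeq1$. Given $F:Z\to X'$ and $g:Z\to P'$, take $H:Z\to X\times P$ with projections $S[s]F$ and $S[vg]$. Since $\pi_{X'}(r\times d)=r\pi_X$ and $\pi_{P'}(r\times d)=d\pi_P$, the morphism $S[r\times d]H$ has projections $S[rs]F=F$ and $S[dvg]=S[g]$. Next let $H_1,H_2:Z\to X'\times P'$ have equal projections. The projections of $S[s\times v]H_k$ are $S[s]S[\pi_{X'}]H_k$ and $S[v]S[\pi_{P'}]H_k$, which do not depend on $k$. So $S[s\times v]H_1=S[s\times v]H_2$, and composing with $S[r\times d]$ gives $H_1=H_2$ because $rs\times dv\simeq1$.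
\end{proof}

\begin{lemma}\label{lem:X0}
A compact metrizable space $X$ with infinitely many components has $X_0$ as a retract.
\end{lemma}

\begin{proof}
Choose points in infinitely many distinct components, pass to a convergent subsequence with limit $x$, and discard the term in the component of $x$ if there is one. This gives $y_n\to x$ with no $y_n$ in the component of $x$. In a compact Hausdorff space the component of $x$ is the intersection of the open and closed sets containing $x$, so there are open and closed sets $U_n$ with $x\in U_n\not\ni y_n$. Put $V_0=X$. Given an open and closed set $V_{k-1}\ni x$, choose $n_k>n_{k-1}$ (with $n_0=0$) such that $y_{n_k}\in V_{k-1}$, and put $V_k=V_{k-1}\cap U_{n_k}$. Define $r:X\to X_0$ by $r=1/k$ on $V_{k-1}\setminus V_k$ and $r=0$ on $\bigcap_kV_k$. The sets $r^{-1}(1/k)=V_{k-1}\setminus V_k$ and $r^{-1}(X_0\cap[0,1/k])=V_{k-1}$ are open, so $r$ is continuous. The map $s:X_0\to X$ with $s(1/k)=y_{n_k}$ and $s(0)=x$ is continuous, and $rs=1$.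
\end{proof}

By (T4) and Lemma~\ref{lem:retract}, if $(\mathrm{USS})_Z$ fails for $X_0\times P_0$, then it fails for $X\times P$ in the situation of Theorem~\ref{thm:obstruction}. So from now on in this section $X=X_0$, and $P=|K|$ is connected with a base vertex $*$.

\subsection*{The double of $P$ along $L_l$}
In a general $P$ there is no circle $S_l$ to retract to. What survives is \eqref{eq:dich}: outside $L_l$, the sheet of $T_\varphi$ at height $1/l$ is separated from the other heights. To record this, let $D_l=P^{(1)}\cup_{L_l}P^{(2)}$ be the CW complex obtained from two copies of $P$ by identifying the two copies of $L_l$. Write $p^{(1)},p^{(2)}$ for the copies of a point $p$, and likewise for loops; thus $p^{(1)}=p^{(2)}$ exactly when $p\in L_l$.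

\begin{proposition}\label{prop:double}
Let $Z$ be compact, $\alpha=(\alpha_i)$ a sequence of $Z$-loops in $(P,*)$, and $\varphi\in\Phi$ with $\varphi(*)=0$. If $H_\alpha=H_o$, then for some $l\ge1$ the class $[\alpha_l^{(2)}]\in\pi^Z(D_l,*)$ lies in the image of $\pi^Z(P^{(1)},*)$.
\end{proposition}

\begin{proof}
Take $l,\beta,\beta'$ as in Lemma~\ref{lem:key}; note that $*\in L_l$. Define $w:T_\varphi\to D_l$ by $w(1/l,p)=p^{(2)}$ and $w(x,p)=p^{(1)}$ for $x\ne1/l$. On $J_{\varphi(\sigma)}\times\sigma$ use \eqref{eq:dich}. If $\sigma\subset L_l$, then $w(x,p)=p^{(1)}$ for all $x$. Otherwise $\{1/l\}\times\sigma$ is open and closed in $J_{\varphi(\sigma)}\times\sigma$, and $w$ is continuous on it and on its complement. So $w$ is continuous by Lemma~\ref{lem:top}. The loop $w\beta$ lies in $L_l\subset P^{(1)}$, and $w\beta'$ lies in $P^{(1)}$ because $\beta'$ avoids height $1/l$. All points over $*$ go to $*$, so $wc_i$ is $\alpha_i^{(1)}$ for $i<l$, and $\alpha_l^{(2)}$ for $i=l$, preceded and followed by constant loops. Applying $w$ to \eqref{eq:key} gives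
\[
[\alpha_l^{(2)}]=\big([\alpha_1^{(1)}]\cdots[\alpha_{l-1}^{(1)}]\big)^{-1}[w\beta]\,[w\beta']^{-1},
\]
and every factor on the right comes from $P^{(1)}$.
\end{proof}

(The map used for Theorem~\ref{thm:main} is this $w$ followed by the map $D_l\to S_l$ that collapses $P^{(1)}$ and all circles of $P^{(2)}$ other than $S_l$.) It remains to find $\alpha$ and $\varphi$ such that, for every $l$, the loop $\alpha_l^{(2)}$ cannot be moved into $P^{(1)}$. The task is to turn an algebraic exhaustion of a group by subgroups into a geometric exhaustion of $P$ by subcomplexes $L_l$, with $L_l$ too small to carry $\alpha_l$.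

\subsection*{Case (a): the fundamental group}
Let $G=\pi_1(P,*)=\bigcup_{k\ge0}G_k$ with $G_0\subset G_1\subset\cdots$ proper subgroups. (A countable group $\{x_0,x_1,\dots\}$ that is not finitely generated is of this kind, with $G_k$ generated by $x_0,\dots,x_k$.) Let $Z$ be a point, and choose loops $\alpha_i$ in $(P,*)$ with $[\alpha_i]\notin G_i$; this is where properness is used.

Fix a maximal tree in $K$; it contains all vertices. An oriented edge $e$ determines $g_e\in G$, the class of the loop that runs in the tree from $*$ to the initial vertex of $e$, along $e$, and back in the tree. Reversing $e$ inverts $g_e$, and $g_e=1$ for edges of the tree. Put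
\[
\varphi(\sigma)=\min\{k:\ g_e\in G_k\text{ for all edges $e$ of }\sigma\}.
\]
The minimum exists because $\sigma$ has finitely many edges and the $G_k$ increase to $G$. A face has fewer edges, so $\varphi\in\Phi$, and $\varphi=0$ on vertices and on edges of the tree. For $l\ge1$ the subcomplex $L_l$ contains the tree, so it is connected, and $\pi_1(L_l,*)$ is generated by the edge loops of the edges $e$ of $L_l$. For these $\varphi(e)\le l-1$. Hence the image $A_l$ of $\pi_1(L_l,*)$ in $G$ satisfies $A_l\subset G_{l-1}\subset G_l$, and $[\alpha_l]\notin A_l$.

Suppose $H_\alpha=H_o$, and take $l$ from Proposition~\ref{prop:double}. We construct a permutation action of $\pi_1(D_l,*)$ that separates $[\alpha_l^{(2)}]$ from the first copy of $G$. Let $\Omega=G/A_l\sqcup\{\infty\}$, let $\psi_1:G\to\operatorname{Sym}(\Omega)$ be left multiplication on cosets, fixing $\infty$, let $\epsilon$ be the transposition of the coset $A_l$ and $\infty$, and let $\psi_2(x)=\epsilon\psi_1(x)\epsilon$. For $x\in A_l$ the permutation $\psi_1(x)$ fixes both $A_l$ and $\infty$, so it commutes with $\epsilon$ and $\psi_2(x)=\psi_1(x)$. By van Kampen's theorem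 $\pi_1(D_l,*)$ is the pushout of $G\leftarrow\pi_1(L_l,*)\to G$, so there is a homomorphism $\psi:\pi_1(D_l,*)\to\operatorname{Sym}(\Omega)$ with $\psi(x^{(1)})=\psi_1(x)$ and $\psi(x^{(2)})=\psi_2(x)$. Every $\psi(x^{(1)})$ fixes $\infty$. For $x=[\alpha_l]\notin A_l$ we get $\psi(x^{(2)})(\infty)=\epsilon(xA_l)=xA_l\ne\infty$. So $[\alpha_l^{(2)}]$ is not in the image of $\pi_1(P^{(1)},*)$, contradicting Proposition~\ref{prop:double}. Hence $H_\alpha\ne H_o$, and Lemma~\ref{lem:proj} proves case (a).

\subsection*{Case (b): the Hurewicz image}
Let $B=H_j(P;\mathbb Z)$ and let $A=\operatorname{im}h\subset B$, where $h$ sends the class of a pointed map $S^j\to P$ to the image of the fundamental class. All homology has integer coefficients, and $H_j(P)=H_j(P,*)$ since $j\ge1$. We need to exhaust all of $B$, because every simplex must receive a finite value $\varphi(\sigma)$, but only elements of $A$ are carried by $Z$-loops. No countability is assumed, and the following lemma replaces it.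

\begin{lemma}\label{lem:abelian}
Let $A$ be a subgroup of an abelian group $B$ that is not finitely generated. Then $B=\bigcup_{k\ge0}B_k$ for an increasing sequence of subgroups with $A\not\subset B_k$ for all $k$.
\end{lemma}

\begin{proof}
Every abelian group embeds in a divisible group, and every divisible group is a direct sum of copies of $\mathbb Q$ and of the Pr\"ufer groups $\mathbb Z(p^\infty)$. So we may assume $B\subset\bigoplus_{\nu\in N}R_\nu$ with all $R_\nu$ countable. Let $N_0$ be the set of $\nu$ for which the coordinate $x\mapsto x_\nu$ is not identically zero on $A$.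

If $N_0$ is infinite, choose distinct $\nu_0,\nu_1,\dots\in N_0$ and let $B_k=\{x\in B:x_{\nu_n}=0\text{ for all }n\ge k\}$. These subgroups increase, their union is $B$ because each $x$ has finitely many nonzero coordinates, and an element of $A$ with nonzero $\nu_k$-coordinate is not in $B_k$.

If $N_0$ is finite, let $\pi:B\to\bigoplus_{\nu\in N_0}R_\nu$ be the projection; it is injective on $A$. The countable group $\pi(B)$ is the union of an increasing sequence of finitely generated subgroups $B'_k$. Put $B_k=\pi^{-1}(B'_k)$. If $A\subset B_k$, then $\pi$ embeds $A$ in the finitely generated abelian group $B_k'$, and $A$ is finitely generated, contrary to assumption.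
\end{proof}

Fix such $B_k$ and choose $a_i\in\pi_j(P,*)$ with $h(a_i)\notin B_i$ for $i\ge1$.

\emph{The function $\varphi$.} In case (a) the tree assigned a group element to each edge; here we assign an element of $B$ to each $j$-simplex. Let $C_j\supset Z_j$ be the oriented simplicial $j$-chains and $j$-cycles of $K$. The quotient $C_j/Z_j$ is isomorphic to a subgroup of the free abelian group $C_{j-1}$, hence free, so $Z_j$ is a direct summand of $C_j$ and the class map $Z_j\to B$ extends to a homomorphism $\kappa:C_j\to B$. Put
\[
\varphi(\sigma)=\min\{k:\ \kappa(\tau)\in B_k\text{ for all $j$-dimensional faces }\tau\le\sigma\}.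
\]
The orientation of $\tau$ affects only the sign of $\kappa(\tau)$. As in case (a) the minimum exists and $\varphi\in\Phi$, and $\varphi(\sigma)=0$ if $\dim\sigma<j$; in particular $\varphi(*)=0$. A $j$-cycle $\sum n_\tau\tau$ of $L_l$ has $\varphi(\tau)\le l-1$ for all its simplices, so its class in $B$ is $\sum n_\tau\kappa(\tau)\in B_{l-1}$. Therefore
\begin{equation}\label{eq:image}
\operatorname{im}\big(H_j(L_l)\to B\big)\subset B_{l-1}\subset B_l .
\end{equation}

\emph{The loops.} Let $Z=S^{j-1}$ with base point $z_0$. The quotient of $Z\times I$ by $(Z\times\partial I)\cup(\{z_0\}\times I)$ is the reduced suspension of $S^{j-1}$, that is, $S^j$. So $a_i$ is represented by a map $\alpha_i:Z\times I\to P$ that sends $(Z\times\partial I)\cup(\{z_0\}\times I)$ to $*$; in particular $\alpha_i$ is a $Z$-loop.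

\emph{From $Z$-loops to homology.} Let $\zeta\in H_{j-1}(Z)$ generate the reduced group $\tilde H_{j-1}(Z)$ (for $j=1$ and $Z=\{z_0,z_1\}$, $\zeta=[z_1]-[z_0]$), let $\iota$ generate $H_1(I,\partial I)$, and let $\omega=\zeta\times\iota\in H_j(Z\times I,Z\times\partial I)$ be the cross product. For a $Z$-loop $k$ in $(Y,y)$ put $\chi(k)=k_*\omega\in H_j(Y,y)$. This depends only on $[k]\in\pi^Z(Y,y)$ and commutes with pointed maps. It is additive: in $H_1(I,\{0,\frac12,1\})$ the class $\iota$ is the sum of its images under the increasing affine maps of $I$ onto $[0,\frac12]$ and $[\frac12,1]$; crossing with $\zeta$ and applying $k*k'$, which sends $Z\times\{0,\frac12,1\}$ to $y$, gives $\chi(k*k')=\chi(k)+\chi(k')$. Finally, $\zeta$ maps to a generator of $H_{j-1}(Z,z_0)$, so by the K\"unneth theorem $\omega$ maps to a generator of $H_j\big(Z\times I,(Z\times\partial I)\cup(\{z_0\}\times I)\big)\cong H_j(S^j,\mathrm{pt})$. Hence $\chi(\alpha_i)=\pm h(a_i)$.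

\emph{The contradiction.} Suppose $H_\alpha=H_o$, and take $l$ from Proposition~\ref{prop:double}. Let $q:P\to P/L_l$ be the quotient map, and let $\bar q:D_l\to P/L_l$ send $P^{(1)}$ to the base point and $p^{(2)}$ to $q(p)$. Then $\bar q_*$ kills the image of $\pi^Z(P^{(1)},*)$, so $[q\alpha_l]=\bar q_*[\alpha_l^{(2)}]$ is trivial, and $q_*h(a_l)=\pm\chi(q\alpha_l)=0$ in $H_j(P/L_l,\mathrm{pt})$. For the CW pair $(P,L_l)$ the map $q$ induces an isomorphism $H_j(P,L_l)\to H_j(P/L_l,\mathrm{pt})$, so $h(a_l)$ maps to $0$ in $H_j(P,L_l)$. By the exact sequence of the pair and \eqref{eq:image}, $h(a_l)\in B_l$, contrary to the choice of $a_l$. Hence $H_\alpha\ne H_o$, and Lemma~\ref{lem:proj} proves case (b). Together with Lemma~\ref{lem:X0} this completes the proof of Theorem~\ref{thm:obstruction}. \qed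

\section{Polyhedra with compactly dominated components}\label{sec:positive}

Let $P_\alpha$, $\alpha\in A$, be the components of $P$, with inclusions $i_\alpha:P_\alpha\to P$. (The letters $\alpha$ and $A$ no longer have their meaning from Section~\ref{sec:general}.) If $P_\alpha$ is homotopy dominated by a compact polyhedron $Q_\alpha$, then $X\times Q_\alpha$ is a product by the compact case, and so $X\times P_\alpha$ is a product by Lemma~\ref{lem:retract}. This is the only use of the hypotheses on $X$ and $P$. When $A$ is infinite, $P$ itself is not dominated by a compact polyhedron, since a homotopy retract of a space with finitely many path components has finitely many path components. So the components have to be assembled, and for this we need to split strong shape morphisms along disjoint unions in the source and in the target.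

\begin{lemma}\label{lem:source}
Let $Z=\coprod_\alpha Z_\alpha$ with inclusions $j_\alpha$. For every space $W$ the map $\mathrm{SSh}(Z,W)\to\prod_\alpha\mathrm{SSh}(Z_\alpha,W)$, $H\mapsto(HS[j_\alpha])_\alpha$, is bijective.
\end{lemma}

\begin{proof}
Fix a strong HPol-expansion $W\to\mathbf W$. Since $Z\times\Delta^k=\coprod_\alpha Z_\alpha\times\Delta^k$ and the coherence conditions are pointwise in $z$, a coherent mapping $Z\to\mathbf W$ is the same as a family of coherent mappings $Z_\alpha\to\mathbf W$, and by (F1) restriction to $Z_\alpha$ represents composition with $S[j_\alpha]$. Gluing representatives gives surjectivity. The same remark for $Z\times I$ lets us glue coherent homotopies, which gives injectivity.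
\end{proof}

\begin{lemma}\label{lem:target}
Let $Y=\coprod_{\beta\in A}Y_\beta$ with inclusions $u_\beta$, let $A$ be discrete, and let $\delta:Y\to A$ be the map with $\delta(Y_\beta)\subset\{\beta\}$. If $H\in\mathrm{SSh}(W,Y)$ and $S[\delta]H$ is the class of the constant map with value $\alpha$, then $H=S[u_\alpha]H'$ for some $H'\in\mathrm{SSh}(W,Y_\alpha)$.
\end{lemma}

\begin{proof}
To apply (F4) we need expansions of $Y$ and $Y_\alpha$ over one index set. Choose strong HPol-expansions $Y_\beta\to(Y_{\beta,\lambda})_{\lambda\in\Lambda_\beta}$. Let $M=\prod_\beta\Lambda_\beta$ with the product order, a directed ordered set, and let $M^*$ be its cofinite replacement from Section~\ref{sec:expansion}. For $a\in M^*$ with $\max a=(\lambda_\beta)_\beta$ put $Y_\beta(a)=Y_{\beta,\lambda_\beta}$ and $Y(a)=\coprod_\beta Y_\beta(a)$. These spaces are in HPol, and bonding maps and projections $q_a:Y\to Y(a)$ are taken summand by summand.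

The spaces $Y(a)$ form a strong HPol-expansion of $Y$. For (S1), apply (S1) to each $u|Y_\beta$ to get $\lambda_\beta$ and $h_\beta$, and take $a=\{(\lambda_\beta)_\beta\}$ and $h=\coprod h_\beta$. For (S2) at $a$, apply (S2) in each summand to get $\lambda'_\beta\ge\lambda_\beta$ and $G_\beta$, and take $a'=a\cup\{(\lambda'_\beta)_\beta\}$ and $G=\coprod G_\beta$. The spaces $Y_\alpha(a)$ form a strong HPol-expansion of $Y_\alpha$: only the index $\lambda_\alpha$, respectively $\lambda'_\alpha$, is prescribed, and we take the other $\lambda_\beta$ arbitrary in (S1) and $\lambda'_\beta=\lambda_\beta$ in (S2).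

Let $H=[f]$, and let $\delta_a:Y(a)\to A$ be the index map, so that $\delta=\delta_aq_a$. By (F2) and (F3), $E(S[\delta]H)$ is the composite of the $a$-component $[f_a]$ of $E(H)$ with $[\delta_a]$. So $\delta_af_a$ is homotopic to the constant $\alpha$, and homotopic maps into a discrete space are equal. Thus $f_a(W)\subset Y_\alpha(a)$. For $w\in W$ the connected set $f_{a_0\dots a_k}(\{w\}\times\Delta^k)$ contains $f_{a_0}(w)$ by \eqref{eq:vertex}, so it lies in the open and closed summand $Y_\alpha(a_0)$. Hence $f$ is also a coherent mapping into the expansion of $Y_\alpha$. Its class $H'$ satisfies $S[u_\alpha]H'=H$ by (F4) applied to $u_\alpha$ and the inclusions $Y_\alpha(a)\to Y(a)$.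
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By (T4), $X\times P=\coprod_\alpha X\times P_\alpha$ with inclusions $u_\alpha=1\times i_\alpha$. Write $\pi^\alpha_X$ and $\pi_{P_\alpha}$ for the projections of $X\times P_\alpha$; then $\pi_Xu_\alpha=\pi_X^\alpha$ and $\pi_Pu_\alpha=i_\alpha\pi_{P_\alpha}$. For a map $g:Z\to P$ the open sets $Z_\alpha=g^{-1}(P_\alpha)$ partition $Z$, so $Z=\coprod_\alpha Z_\alpha$, and $gj_\alpha=i_\alpha g_\alpha$ for maps $g_\alpha:Z_\alpha\to P_\alpha$.

\emph{Existence.} Let $F:Z\to X$ and $g:Z\to P$ be given. Choose $H_\alpha:Z_\alpha\to X\times P_\alpha$ with projections $FS[j_\alpha]$ and $S[g_\alpha]$. By Lemma~\ref{lem:source} there is $H:Z\to X\times P$ with $HS[j_\alpha]=S[u_\alpha]H_\alpha$ for all $\alpha$. Then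
\[
S[\pi_X]HS[j_\alpha]=S[\pi_X^\alpha]H_\alpha=FS[j_\alpha],\qquad S[\pi_P]HS[j_\alpha]=S[i_\alpha g_\alpha]=S[g]S[j_\alpha],
\]
and Lemma~\ref{lem:source} gives $S[\pi_X]H=F$ and $S[\pi_P]H=S[g]$.

\emph{Uniqueness.} Let $H_1,H_2:Z\to X\times P$ have equal projections, and let $g:Z\to P$ be a map with $S[\pi_P]H_k=S[g]$. The index map $\delta$ of $X\times P$ is $\delta_P\pi_P$, where $\delta_P:P\to A$ is the index map of $P$, so $S[\delta]H_kS[j_\alpha]=S[\delta_Pgj_\alpha]$ is the class of the constant $\alpha$. By Lemma~\ref{lem:target}, $H_kS[j_\alpha]=S[u_\alpha]H_{k,\alpha}$ with $H_{k,\alpha}:Z_\alpha\to X\times P_\alpha$. Now $S[\pi_X^\alpha]H_{k,\alpha}=S[\pi_X]H_kS[j_\alpha]$ does not depend on $k$. Neither does $S[i_\alpha]S[\pi_{P_\alpha}]H_{k,\alpha}=S[\pi_P]H_kS[j_\alpha]$, and composing with a retraction $P\to P_\alpha$ shows that $S[\pi_{P_\alpha}]H_{k,\alpha}$ does not depend on $k$. Since $X\times P_\alpha$ is a product, $H_{1,\alpha}=H_{2,\alpha}$. Thus $H_1S[j_\alpha]=H_2S[j_\alpha]$ for all $\alpha$, and $H_1=H_2$ by Lemma~\ref{lem:source}.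
\end{proof}

\section{Graphs, simply connected polyhedra and zero-dimensional factors}\label{sec:class}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
In parts 1 and 2, (i) implies (ii) because $X_0$ is compact Hausdorff.

\emph{Part 1.} Collapsing a maximal tree shows that a connected graph $P_0$ is homotopy equivalent to a wedge of circles; $\pi_1(P_0)$ is free and $H_1(P_0)$ is free abelian on the set of these circles, and $h:\pi_1(P_0)\to H_1(P_0)$ is onto. If the set of circles is finite, $\pi_1(P_0)$ is finitely generated; if it is infinite, $H_1(P_0)$ is not finitely generated, and so neither is $\pi_1(P_0)$. Under (iii) every component is therefore homotopy equivalent to a finite wedge of circles, and Theorem~\ref{thm:positive} gives (i). If (iii) fails for $P_0$, then $\operatorname{im}h=H_1(P_0)$ is not finitely generated, and Theorem~\ref{thm:obstruction}(b) with $j=1$ and $X=X_0$ shows that (ii) fails.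

\emph{Part 2.} A simply connected finite-dimensional CW complex with finitely generated homology groups is homotopy equivalent to a finite CW complex \cite[Prop.~4C.1]{Hatcher}, hence to a compact polyhedron; finite dimension is used here, to have only finitely many nonzero homology groups. Conversely a compact polyhedron has finitely generated homology. So the two formulations of (iii$'$) agree, and (iii$'$) implies (i) by Theorem~\ref{thm:positive}. Suppose (iii$'$) fails. Then some component $P_0$ has a homology group that is not finitely generated. Let $j$ be the least such degree; $j\ge2$ because $H_0(P_0)=\mathbb Z$ and $H_1(P_0)=0$. Serre's Hurewicz theorem modulo the class of finitely generated abelian groups \cite[Ch.~9, \S6]{Spanier} states: if $P_0$ is simply connected and $H_i(P_0)$ is finitely generated for $0<i<j$, then $h:\pi_j(P_0)\to H_j(P_0)$ has finitely generated kernel and cokernel. If $\operatorname{im}h$ were finitely generated, then $H_j(P_0)$ would be an extension of two finitely generated groups, hence finitely generated. So Theorem~\ref{thm:obstruction}(b) applies and (ii) fails.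

\emph{Part 3.} The components of a zero-dimensional compact metrizable space are points. If $X$ is infinite, it thus has infinitely many components, and Theorem~\ref{thm:obstruction} applies. If $X$ is finite, then $X$, $P$ and $X\times P$ are polyhedra, strong shape morphisms into them are homotopy classes of maps by (F2), and $X\times P$ is a product because it is one in $\mathrm{HTop}$.
\end{proof}

\begin{example}
By part 1, the disjoint union of infinitely many circles satisfies (i), while their wedge does not even satisfy (ii); so noncompactness of $P$ alone is not the obstruction. The half-line $[0,\infty)$ with a circle attached at each integer is locally finite and has a free fundamental group of infinite rank, so local finiteness of $P$ does not help. By part 2, (ii) fails for an infinite wedge of $2$-spheres. By part 3, the product of the Cantor set with the wedge of countably many circles is not a product in $\mathrm{SSh}$.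
\end{example}

\begin{thebibliography}{9}

\bibitem{Existence}
\emph{An existence theorem concerning strong shape of Cartesian products}, \texttt{http://hrcak.srce.hr/file/137164}.

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Mardesic}
S.~Marde\v{s}i\'c, \emph{Strong Shape and Homology}, Springer, 2000.

\bibitem{Spanier}
Spanier, \emph{Algebraic Topology}.

\end{thebibliography}
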